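# Operators from $L_1$ into locally convex subspaces of $H_p$, $0<p<1$

## 1. Densities of operators from $L_1$ into $H_p$ for $1\le p<\infty$

A bounded linear functional on $L_1(0,1)$ is integration against a bounded function. When the target is a Banach space $X$ instead of the scalars, we can ask for the same thing: is every bounded operator $T:L_1(0,1)\to X$ integration against a bounded function with values in $X$?

**Definition (RNP).** A Banach space $X$ has the *Radon–Nikodym property* (RNP) if for each bounded linear $T:L_1(0,1)\to X$ there is $g\in L_\infty((0,1),X)$ with $Tf=\int_0^1 f(s)g(s)\,ds$ for all $f\in L_1(0,1)$.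

Here $g$ is strongly measurable (measurable, with almost all values in a separable set), essentially bounded, and the integral is a Bochner integral. We use one textbook fact about it: if $h$ is Bochner integrable and $I_a(s)$ denotes the half-open dyadic interval of length $2^{-a}$ containing $s$, then $|I_a(s)|^{-1}\int_{I_a(s)}h\to h(s)$ in norm for a.e. $s$ (Lebesgue differentiation). The RNP does not change under an equivalent norm.

*Example: $L_1$ fails the RNP.* If the identity of $L_1(0,1)$ had a density $g$, then $1_{I_a(s)}/|I_a(s)|\to g(s)$ in $L_1$ for a.e. $s$. But if $J\subset I$ is one half of a dyadic interval of length $2^{-a}$, then $1_I/|I|$ and $1_J/|J|$ differ by $2^a$ in modulus on each half of $I$, so their distance is $2\cdot 2^a\cdot 2^{-a-1}=1$. The sequence is never Cauchy.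

**Hardy spaces.** Let $\Delta$ be the open unit disc and $\mathbf T$ the unit circle. Fix $d\ge1$. On a first pass take $d=1$; only one step, in Section 4, does extra work for $d>1$. Let $m$ be normalized Lebesgue measure on $\mathbf T^d$. For $0<p<\infty$, $H_p=H_p(\Delta^d)$ is the space of analytic $f$ on $\Delta^d$ with
$$\|f\|_p^p=\sup_{0<r<1}\int_{\mathbf T^d}|f(rw)|^p\,dm(w)<\infty .$$
Put $f_r(z)=f(rz)$, let $c_k(f)$ be the Taylor coefficients ($k$ is a multi-index when $d>1$), and let $\tau$ be the topology of uniform convergence on compact subsets of $\Delta^d$. For $p\ge1$, $\|\cdot\|_p$ is a norm. For $p<1$ it is only a quasi-norm, but $\|\cdot\|_p^p$ is subadditive. We need five facts, valid for all $0<p<\infty$.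

*(a) Boundary values.* Since $|f|^p$ is subharmonic in each variable, $\|f_r\|_p$ is nondecreasing in $r$, with limit $\|f\|_p$. Moreover $f_r$ converges in $L_p(\mathbf T^d)$ as $r\to1$ to a boundary function, again written $f$; for $d=1$ this is standard, for $d>1$ see Rudin, *Function Theory in Polydiscs*, §3.4. So $H_p\subset L_p(\mathbf T^d)$, with the same quasi-norm.

*(b) Coefficient bounds.* Let $P_\zeta(\omega)=\frac{1-|\zeta|^2}{|\omega-\zeta|^2}\le\frac{1+|\zeta|}{1-|\zeta|}\le\frac2{1-|\zeta|}$ be the Poisson kernel. If $f$ is analytic near $\overline\Delta^d$, subharmonicity in each variable gives $|f(z)|^p\le\int|f(w)|^p\prod_jP_{z_j}(w_j)\,dm(w)$. Applying this to $f_\varrho$ and letting $\varrho\to1$, we get $|f(z)|^p\le\prod_j\frac{1+|z_j|}{1-|z_j|}\,\|f\|_p^p$ for every $f\in H_p$. Cauchy's estimate with $|z_j|=\frac{k_j}{k_j+1}$ (and $z_j=0$ if $k_j=0$), together with $(1+\frac1{k_j})^{k_j}\le e$, yields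
$$|c_k(f)|\le L_k\|f\|_p,\qquad L_k=\prod_j e\,(2(k_j+1))^{1/p}. \tag{1}$$
In particular each $c_k$ is a continuous functional, and $|f(0)|\le\|f\|_p$.

*(c) Convergence in $\tau$.* If $(u_m)$ is bounded in $H_p$ and $c_k(u_m)$ converges for each $k$, then $u_m$ converges in $\tau$. Indeed $L_k$ grows polynomially, so the Taylor series are dominated on compact sets by one convergent series.

*(d) Lower semicontinuity.* If $u_m\to u$ in $\tau$, then for each $r<1$ we have $\int|u(rw)|^pdm=\lim_m\int|u_m(rw)|^pdm\le\liminf_m\|u_m\|_p^p$. Hence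
$$\|u\|_p\le\liminf_m\|u_m\|_p . \tag{2}$$

*(e) Separability and completeness.* $f_r\to f$ in $H_p$, and $f_r$ is a uniform limit of polynomials on $\overline\Delta^d$. So polynomials are dense and $H_p$ is separable. If $(u_m)$ is Cauchy in $H_p$, then by (1) and (c) it has a $\tau$-limit $u$, and (2) gives $\|u_m-u\|_p\le\liminf_l\|u_m-u_l\|_p\to0$ as $m\to\infty$. So $H_p$ is complete.

The first lemma finds the only possible candidate for the density.

**Lemma 1.** Let $0<p<\infty$, let $T:L_1(0,1)\to H_p$ be linear, and let $\|Tf\|_p\le M_0\|f\|_1$. There is a measurable $g:(0,1)\to H_p$ with $\|g(s)\|_p\le M_0$ for all $s$ and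
$$c_k(Tf)=\int_0^1f(s)\,c_k(g(s))\,ds\qquad\text{for all }f\in L_1\text{ and all }k. \tag{3}$$

*Proof.* By (1), $f\mapsto c_k(Tf)$ is a bounded functional on $L_1$, so $c_k(Tf)=\int f\gamma_k$ with $|\gamma_k(s)|\le L_kM_0$ for all $s$. Put $g(s)(z)=\sum_k\gamma_k(s)z^k$, which is analytic in $\Delta^d$. By Lebesgue differentiation, for a.e. $s$ and all $k$,
$$c_k\big(T(1_{I_a(s)}/|I_a(s)|)\big)=\frac1{|I_a(s)|}\int_{I_a(s)}\gamma_k\ \longrightarrow\ \gamma_k(s)\qquad(a\to\infty).$$
These images have quasi-norm at most $M_0$, so by (c) $T(1_{I_a(s)}/|I_a(s)|)\to g(s)$ in $\tau$, and by (2) $\|g(s)\|_p\le M_0$. On the exceptional null set redefine $g=0$; (3) is unaffected.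

For measurability, fix $h\in H_p$ and $r<1$. The function $(s,w)\mapsto g(s)(rw)-h(rw)$ is a sum of a series of measurable functions, so $s\mapsto\|(g(s)-h)_r\|_p$ is measurable. Hence so is $s\mapsto\|g(s)-h\|_p=\sup_{r\in\mathbb Q\cap(0,1)}\|(g(s)-h)_r\|_p$. Since $H_p$ is separable, each open set is a countable union of balls, and $g$ is measurable. $\square$

**Proposition 2.** Let $1\le p<\infty$. Every closed subspace $X$ of $H_p(\Delta^d)$ has the RNP.

*Proof.* Let $T:L_1\to X$ be bounded and $g$ as in Lemma 1. Now $H_p$ is a separable Banach space and $g$ is bounded and measurable, so $\int fg\,ds$ exists as a Bochner integral in $H_p$. Continuous functionals pass through it, so by (3) it has the same coefficients as $Tf$. Hence $Tf=\int fg\,ds$ in $H_p$. By Lebesgue differentiation, for a.e. $s$ the value $g(s)$ is the norm limit of $T(1_{I_a(s)}/|I_a(s)|)\in X$. As $X$ is closed, $g(s)\in X$ for a.e. $s$. $\square$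

What changes when $p<1$?

## 2. Local convexity and averages below $p=1$

For $p<1$ the space $H_p$ is not a Banach space, so we must say which subspaces we ask about.

**Definition.** Let $0<p<1$. A *locally convex subspace* of $H_p$ is a closed linear subspace $X\subset H_p$ whose relative topology is locally convex.

Such an $X$ is a Banach space under an equivalent norm. Take a balanced convex neighborhood $U$ of $0$ in $X$ with $U\subset\{\|x\|_p\le1\}$. It contains $\{x\in X:\|x\|_p\le\epsilon\}$ for some $\epsilon>0$, and its gauge $|\cdot|_X$ satisfies $\|x\|_p\le|x|_X\le\epsilon^{-1}\|x\|_p$. So there is $A\ge 1$ with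
$$A^{-1}\|x\|_p\le|x|_X\le A\|x\|_p\qquad(x\in X), \tag{4}$$
and $X$ is complete because it is closed in the complete space $H_p$.

*Example.* By the classical theorem on lacunary series, on the span of the functions $w^{2^j}$ all $L_p(\mathbf T)$ quasi-norms, $0<p<\infty$, are equivalent to the $\ell_2$ norm of the coefficients. So for $d=1$ the closed span of $\{z^{2^j}\}$ in $H_p$ is a locally convex subspace, isomorphic to $\ell_2$. The whole space $H_p$ is not locally convex; Section 3 gives a short proof.

The paper *Remarks on subspaces of $H_p$ when $0<p<1$* (doi:10.1307/mmj/1029002669) is the source of the conjecture that for $d=1$ all these subspaces have the RNP. The conjecture is true. These notes prove the following two theorems.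

**Theorem A.** Let $0<p<1$. Every locally convex subspace $X$ of $H_p=H_p(\Delta)$ has the Radon–Nikodym property.

**Theorem B.** For every $d\ge1$ and $0<p<\infty$, every closed locally convex subspace of $H_p(\Delta^d)$ has the RNP. This fails for $p=\infty$, already for $d=1$. For $p<1$ it fails if $H_p$ is replaced by $L_p$.

The part of Theorem B with $1\le p<\infty$ is Proposition 2. From now on until Section 8, $0<p<1$, $X\subset H_p(\Delta^d)$ is a closed locally convex subspace with a norm as in (4), $T:L_1(0,1)\to(X,|\cdot|_X)$ is bounded and nonzero, $\|T\|$ is its norm, and $M_0=A\|T\|$. Thus $\|Tf\|_p\le M_0\|f\|_1$, Lemma 1 applies, and $g$ is the function it provides. Theorem A is the case $d=1$.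

**Lemma 3.** If $g(s)\in X$ for a.e. $s$, then $T$ is represented by $g$.

*Proof.* After changing $g$ on a null set, it is a bounded measurable map into $X$, which is separable, so $g\in L_\infty((0,1),X)$. The Bochner integral $\int fg\,ds$ in the Banach space $X$ has the coefficients $\int f\,c_k(g)\,ds=c_k(Tf)$, since each $c_k$ is continuous on $X$. Hence $\int fg\,ds=Tf$. $\square$

So the whole question is: *does $g(s)$ lie in $X$ for a.e. $s$?*

**The first attempt, and where it stops.** Repeat the proof of Proposition 2: show that $T(1_I/|I|)$, the average of $g$ over $I$ in the sense of (3), converges to $g(s)$ in quasi-norm. For $p\ge 1$ this rests on the fact that an average of small vectors is small. For $p<1$ we have only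
$$\Big\|\frac1n\sum_{l\le n}h_l\Big\|_p^p\le n^{-p}\sum_{l\le n}\|h_l\|_p^p\le n^{1-p}\max_l\|h_l\|_p^p , \tag{5}$$
and in $L_p(\mathbf T)$ the factor $n^{1-p}$ is attained: for $h_l=1_{J_l}$ with disjoint arcs $J_l$ of measure $\frac1n$, we have $\|h_l\|_p^p=\frac1n$, while the average is the constant $\frac1n$, with $p$-th power $n^{-p}=n^{1-p}\cdot\frac1n$. An integral is an average of infinitely many pieces, so (5) says nothing about it. We keep only $T(1_{I_a(s)}/|I_a(s)|)\to g(s)$ in $\tau$, and nothing so far makes $X$ closed under $\tau$-limits of bounded sequences.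

**The second attempt: test with functionals.** This settles one class of subspaces.

**Proposition 4.** If in addition $X$ is weakly closed in $H_p$, then $g(s)\in X$ for a.e. $s$.

*Proof.* Let $X^\perp$ be the set of bounded functionals $\varphi$ on $H_p$ that vanish on $X$. First, $\varphi(g(s))=0$ for a.e. $s$, for each $\varphi\in X^\perp$. To see this, let $r<1$. The series $h_r=\sum_kc_k(h)r^{|k|}z^k$ (with $|k|=\sum_j k_j$) converges uniformly on $\overline\Delta^d$, hence in $H_p$. By (3) and the bounds $|c_k(g(s))|\le L_kM_0$, summation and integration may be interchanged: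
$$\int f(s)\,\varphi(g(s)_r)\,ds=\sum_kr^{|k|}\varphi(z^k)\int f\,c_k(g)\,ds=\varphi((Tf)_r).$$
Let $r\to1$. The right side tends to $\varphi(Tf)=0$. On the left, $\varphi(g(s)_r)\to\varphi(g(s))$, with $|\varphi(g(s)_r)|\le\|\varphi\|M_0$. So $\int f\,\varphi(g)\,ds=0$ for all $f\in L_1$.

Second, countably many $\varphi$ suffice. Since $H_p$ is separable, the unit ball of its dual is a separable metrizable space in the topology of pointwise convergence, and so is its intersection with $X^\perp$. Let $D$ be a countable dense subset of that intersection. For a.e. $s$ all $\varphi\in D$, hence all $\varphi\in X^\perp$, vanish at $g(s)$. As $X$ is weakly closed, the Hahn–Banach theorem for the weak topology gives $g(s)\in X$. $\square$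

If $X$ is not weakly closed, then by definition there are points outside $X$ at which every $\varphi\in X^\perp$ vanishes. If $g(s)$ is such a point, functionals do not see it. The proof must use the quasi-norm itself, the analyticity of the elements of $H_p$, and the local convexity of $X$. The next two sections prepare one inequality from local convexity and one from analyticity.

## 3. Equi-integrability of the unit ball of $X$

Let $(\varepsilon_l)$ be independent random signs and $E$ the expectation. By Jensen's inequality and Khintchine's inequality there is $K_p$ such that for complex numbers $c_l$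
$$E\Big|\sum_l\varepsilon_lc_l\Big|^p\le\Big(\sum_l|c_l|^2\Big)^{p/2}\le K_p\,E\Big|\sum_l\varepsilon_lc_l\Big|^p . \tag{6}$$

**Lemma 5.** For each $\theta>0$ there is $\beta>0$ such that $\int_F|x|^p\,dm\le\theta$ whenever $x\in X$, $|x|_X\le1$, $m(F)<\beta$.

*Proof.* Suppose this fails for some $\theta$. Then there are $x_j\in X$ with $|x_j|_X\le1$ and sets $F_j$ with $m(F_j)\to0$ and $\int_{F_j}|x_j|^p>\theta$. Each $|x_j|^p$ is integrable, so after passing to a subsequence $\int_{F_i}|x_j|^p<\theta2^{-i-1}$ for all $j<i$. The sets $G_j=F_j\setminus\bigcup_{i>j}F_i$ are disjoint and $\int_{G_j}|x_j|^p\ge\theta-\sum_{i>j}\theta2^{-i-1}\ge\theta/2$. By (6), applied at each point of $\mathbf T^d$,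
$$E\Big\|\sum_{j\le N}\varepsilon_jx_j\Big\|_p^p\ge K_p^{-1}\int\Big(\sum_{j\le N}|x_j|^2\Big)^{p/2}dm\ge K_p^{-1}\sum_{j\le N}\int_{G_j}|x_j|^p\,dm\ge \frac{N\theta}{2K_p} .$$
The triangle inequality in $X$ gives $|\sum_{j\le N}\varepsilon_jx_j|_X\le N$, so the left side is at most $A^pN^p$. Since $p<1$, this is false for large $N$. $\square$

*Example.* $H_p(\Delta)$ is not locally convex. Let $x_r(z)=\big(\frac{1-r^2}{(1-rz)^2}\big)^{1/p}$, analytic near $\overline\Delta$. On $\mathbf T$, $|x_r|^p$ is the Poisson kernel $P_r$. So $\|x_r\|_p=1$, while $\int_F|x_r|^p\,dm\to1$ as $r\to1$ for every arc $F$ centered at $1$. This violates Lemma 5 for $X=H_p$.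

## 4. Loss of quasi-norm under $\tau$-convergence

By (2), the quasi-norm can only drop in a $\tau$-limit. This section shows that the size of the drop bounds the quasi-norm distance to the limit.

*A case by hand.* Let $d=1$, $0<\epsilon<1$, $u_m=1+\epsilon z^m$. Then $u_m\to u=1$ in $\tau$ and $\|u_m-u\|_p^p=\epsilon^p$. Since $(1+\epsilon w)^{p/2}=\sum_j\binom{p/2}{j}\epsilon^jw^j$, Parseval gives
$$\|u_m\|_p^p=\int|1+\epsilon w|^p\,dm=\sum_j\binom{p/2}{j}^2\epsilon^{2j}=1+\frac{p^2}4\epsilon^2+O(\epsilon^4).$$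
The drop is of order $\epsilon^2$, and the distance (to the power $p$) is of order $(\text{drop})^{p/2}$. So we aim for that power, and no larger power is possible. Analyticity is needed: with Rademacher functions $r_m$ in $L_p(0,1)$, $\int|1+\epsilon r_m|^p=\frac12\big((1+\epsilon)^p+(1-\epsilon)^p\big)<1$ by strict concavity of $t^p$. There the oscillation makes the quasi-norm smaller.

For $p=2$ and $d=1$ the basic estimate is the identity $\|F-F(0)\|_2^2=\|F\|_2^2-|F(0)|^2$. We transfer it to $p<1$ by taking roots. In this section $C$ denotes constants that depend only on $p$ and $d$, and may change from line to line.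

**Lemma 6.** Let $d=1$. For $F\in H_p(\Delta)$,
$$\|F-F(0)\|_p^2\le C\,\|F\|_p^{2-p}\,\big(\|F\|_p^p-|F(0)|^p\big). \tag{7}$$

*Proof.* Let $F\neq0$, $N=\|F\|_p$, and factor $F=BF_1$ with a Blaschke product $B$ and $F_1$ zero-free, $\|F_1\|_p=N$.

**Step 1: choose the root.** The purpose is to replace $F_1$ by a function in some $H_q$ with $q>1$, where convexity is available. The choice $G=F_1^{p/2}\in H_2$ looks natural, but then $F_1=G^{2/p}$. To pass back from $G-G(0)$ to $F_1-F_1(0)$ one wants $|G^{2/p}-\alpha^{2/p}|\le C|G-\alpha|(|G|+|\alpha|)^{2/p-1}$, and for non-integer $2/p$ the power is not single-valued, so a value $G(w)$ near $\alpha$ may sit on another branch. We therefore insist on an integer power. The interval $(1/p,2/p]$ has length $1/p>1$, so it contains an integer $k$. Put $q=kp\in(1,2]$ and $F_1=G^k$ with $G$ analytic in $\Delta$. Then $|G|^q=|F_1|^p$, so $G\in H_q$ and $\|G\|_q^q=N^p$, that is, $\|G\|_q=N^{1/k}$. Let $\alpha=G(0)\neq0$, $Y=G-\alpha$, $b=B(0)$.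

**Step 2: a quantitative convexity inequality.** The purpose is to replace the identity for $q=2$. There is $c_q\in(0,1]$ with
$$|\alpha+\zeta|^q\ge|\alpha|^q+q|\alpha|^{q-2}\,\mathrm{Re}(\bar\alpha\zeta)+c_q|\zeta|^2(|\alpha|+|\zeta|)^{q-2}\qquad(\alpha\in\mathbb C\setminus\{0\},\ \zeta\in\mathbb C). \tag{8}$$
Replacing $\zeta$ by $\alpha\zeta$ and dividing by $|\alpha|^q$, we may take $\alpha=1$. The function $\phi(\zeta)=|1+\zeta|^q-1-q\,\mathrm{Re}\,\zeta$ is the difference between the strictly convex function $|\cdot|^q$ and its tangent plane at $1$, so $\phi(\zeta)>0$ for $\zeta\ne0$. The ratio $\phi(\zeta)/\big(|\zeta|^2(1+|\zeta|)^{q-2}\big)$ is continuous and positive on $\mathbb C\setminus\{0\}$ and tends to $1$ at $\infty$, because $q>1$. Near $0$, with $x=\mathrm{Re}\,\zeta$ and $|1+\zeta|^2=1+2x+|\zeta|^2$,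
$$|1+\zeta|^q=1+qx+\tfrac q2\big(|\zeta|^2-(2-q)x^2\big)+O(|\zeta|^3),$$
so, as $x^2\le|\zeta|^2$, the liminf of the ratio at $0$ is at least $\frac q2(q-1)>0$. Hence the ratio has a positive infimum, and $c_q$ is the minimum of $1$ and this infimum.

**Step 3: estimate $Y$.** The purpose is to bound $\|Y\|_q$ by the drop $\gamma_1:=\|G\|_q^q-|\alpha|^q=N^p-|F_1(0)|^p$. Put $\zeta=Y(w)$ in (8) and integrate. Since $\int Y\,dm=0$, the middle term disappears and $\gamma_1\ge c_q\int|Y|^2(|\alpha|+|Y|)^{q-2}dm$. Write $|Y|^q=\big[|Y|^2(|\alpha|+|Y|)^{q-2}\big]^{q/2}(|\alpha|+|Y|)^{q(2-q)/2}$. For $q<2$ use Hölder with exponents $\frac2q,\frac2{2-q}$ (for $q=2$ there is nothing to do), and use $\||\alpha|+|Y|\|_q\le|\alpha|+\|G\|_q+|\alpha|\le3\|G\|_q$. This gives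
$$\|Y\|_q^2\le\int|Y|^2(|\alpha|+|Y|)^{q-2}dm\cdot\big\||\alpha|+|Y|\big\|_q^{2-q}\le C\gamma_1\|G\|_q^{2-q}.$$

**Step 4: return to $F_1$.** From $G^k-\alpha^k=(G-\alpha)\sum_{j<k}G^j\alpha^{k-1-j}$ we get $|G^k-\alpha^k|\le k|Y|(|G|+|\alpha|)^{k-1}$. As $\frac1p=\frac kq$, Hölder for a product of $k$ factors in $L_q$ gives $\|F_1-F_1(0)\|_p\le k\|Y\|_q(2\|G\|_q)^{k-1}$. With Step 3,
$$\|F_1-F_1(0)\|_p^2\le C\gamma_1\|G\|_q^{2-q+2(k-1)}=C\gamma_1N^{(2k-q)/k}=C\gamma_1N^{2-p}.$$

**Step 5: put the zeros back.** Let $\gamma=N^p-|F(0)|^p=\gamma_1+|F_1(0)|^p(1-|b|^p)$; both terms are nonnegative. By convexity of $t^{2/p}$ at $t=1$, $1-|b|^2\le\frac2p(1-|b|^p)$. Since $|B|=1$ a.e. on $\mathbf T$ and $\int B\,dm=b$, we have $\int|B-b|^2dm=1-|b|^2$. With $\|\cdot\|_p\le\|\cdot\|_2$ and $|F_1(0)|\le N$,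
$$\|F_1(0)(B-b)\|_p^2\le|F_1(0)|^2(1-|b|^2)\le\tfrac2p|F_1(0)|^{2-p}\,|F_1(0)|^p(1-|b|^p)\le\tfrac2pN^{2-p}\gamma .$$
Finally $F-F(0)=B(F_1-F_1(0))+F_1(0)(B-b)$. By Step 4 and $\gamma_1\le\gamma$ both terms have squared quasi-norm at most $CN^{2-p}\gamma$, and the quasi-triangle inequality gives (7). $\square$

Raising (7) to the power $p/2$, we use it in the form
$$\|F-F(0)\|_p^p\le C\,(\|F\|_p^p)^{(2-p)/2}\big(\|F\|_p^p-|F(0)|^p\big)^{p/2}. \tag{9}$$

Next we move the base point $0$ over the torus $\{rz:z\in\mathbf T^d\}$. For $z,w\in\mathbf T^d$ put $P_{rz}(w)=\prod_jP_{rz_j}(w_j)$. Since $|w_j-rz_j|=|z_j-rw_j|$, both $\int P_{rz}(w)\,dm(w)=1$ and $\int P_{rz}(w)\,dm(z)=1$.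

**Lemma 7.** For $f\in H_p(\Delta^d)$ and $0<r<1$,
$$\iint|f(w)-f(rz)|^pP_{rz}(w)\,dm(w)\,dm(z)\le C\,\|f\|_p^{p(2-p)/2}\big(\|f\|_p^p-\|f_r\|_p^p\big)^{p/2}. \tag{10}$$

*Proof.* **Step 1: (9) in $d$ variables.** We show (9) for $F$ analytic near $\overline\Delta^d$; for $d=1$ this is Lemma 6. Let $F_j(w)=F(0,\dots,0,w_{j+1},\dots,w_d)$, so $F_0=F$ and $F_d=F(0)$. Apply (9) in the variable $w_{j+1}$, the others being fixed; the value of $F_j$ at $w_{j+1}=0$ is $F_{j+1}$. Integrate over the remaining variables, using Hölder with exponents $\frac2{2-p},\frac2p$ on the right: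
$$\|F_j-F_{j+1}\|_p^p\le C\,(\|F_j\|_p^p)^{(2-p)/2}\big(\|F_j\|_p^p-\|F_{j+1}\|_p^p\big)^{p/2}.$$
By subharmonicity $\|F\|_p\ge\|F_j\|_p\ge\|F_{j+1}\|_p\ge|F(0)|$, so each right side is at most $C(\|F\|_p^p)^{(2-p)/2}(\|F\|_p^p-|F(0)|^p)^{p/2}$. Summing over $j<d$ gives (9), with $dC$ in place of $C$.

**Step 2: automorphisms.** We prove (10) for $f$ analytic near $\overline\Delta^d$. For $z\in\mathbf T^d$ let $\psi_{z_j}(\zeta)=\frac{\zeta+rz_j}{1+r\bar z_j\zeta}$, an automorphism of $\Delta$, analytic near $\overline\Delta$, with $\psi_{z_j}(0)=rz_j$. Let $\Psi_z=(\psi_{z_1},\dots,\psi_{z_d})$. Then $\int h\circ\Psi_z\,dm=\int hP_{rz}\,dm$, and $f\circ\Psi_z$ is analytic near $\overline\Delta^d$. Put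
$$M_z^p=\int|f|^pP_{rz}\,dm,\qquad \gamma_z=M_z^p-|f(rz)|^p\ge0,\qquad \sigma_z^p=\int|f(w)-f(rz)|^pP_{rz}(w)\,dm(w).$$
Step 1 for $F=f\circ\Psi_z$ says $\sigma_z^p\le C(M_z^p)^{(2-p)/2}\gamma_z^{p/2}$. Integrate in $z$ and use Hölder as before. Since $\int M_z^p\,dm(z)=\|f\|_p^p$ and $\int\gamma_z\,dm(z)=\|f\|_p^p-\|f_r\|_p^p$, this is (10).

**Step 3: general $f$.** Apply Step 2 to $f_\varrho$ and let $\varrho\to1$. The left sides converge: since $\big||a|^p-|b|^p\big|\le|a-b|^p$, the left sides for $f_\varrho$ and $f$ differ by at most $\|f_\varrho-f\|_p^p+\|f_{\varrho r}-f_r\|_p^p\to0$. On the right, $\|f_\varrho\|_p\to\|f\|_p$ and $\|f_{\varrho r}\|_p\to\|f_r\|_p$. $\square$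

**Lemma 8.** There is $C_p$ (depending on $p$ and $d$) such that if $\|u_m\|_p\le M$ and $u_m\to u$ in $\tau$, then
$$\limsup_m\|u_m-u\|_p^p\le C_p\,M^{p(2-p)/2}\Big(\limsup_m\|u_m\|_p^p-\|u\|_p^p\Big)^{p/2}. \tag{11}$$

*Proof.* By (2), $\|u\|_p\le M$. Fix $r<1$. Since $\int P_{rz}(w)\,dm(z)=1$, $\|u_m-u\|_p^p=\iint|u_m(w)-u(w)|^pP_{rz}(w)\,dm(w)\,dm(z)$, which is at most
$$\iint|u_m(w)-u_m(rz)|^pP_{rz}(w)\,dm\,dm+\int|u_m(rz)-u(rz)|^p\,dm(z)+\iint|u(rz)-u(w)|^pP_{rz}(w)\,dm\,dm .$$
Apply Lemma 7 to the first and third terms. As $m\to\infty$ the second term tends to $0$, and $\|(u_m)_r\|_p\to\|u_r\|_p$, both by uniform convergence on $\{|z_j|\le r\}$. Therefore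
$$\limsup_m\|u_m-u\|_p^p\le CM^{p(2-p)/2}\Big[\big(\limsup_m\|u_m\|_p^p-\|u_r\|_p^p\big)^{p/2}+\big(\|u\|_p^p-\|u_r\|_p^p\big)^{p/2}\Big].$$
Let $r\to1$; then $\|u_r\|_p\to\|u\|_p$. $\square$

## 5. Near-maximal convex combinations of values of $g$

We now argue by contradiction.

**Step 1: a compact set of bad points.** The purpose is to make all badness uniform and $g$ continuous. Suppose $g(s)\notin X$ on a set of positive measure. Let $\mathrm{dist}(h,X)=\inf_{x\in X}\|h-x\|_p$. Subadditivity gives $|\mathrm{dist}(h,X)^p-\mathrm{dist}(h',X)^p|\le\|h-h'\|_p^p$, so $\mathrm{dist}(\cdot,X)$ is continuous, and it is positive off the closed set $X$. Hence there is $\delta>0$ such that $\{s:\mathrm{dist}(g(s),X)\ge\delta\}$ has positive measure. By Lusin's theorem, valid for measurable maps into separable metric spaces, this set contains a compact set $K\subset(0,1)$ of positive measure on which $g$ is continuous into $H_p$. Replace $K$ by the set of those $s\in K$ all of whose neighborhoods meet $K$ in positive measure. This set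 is closed and has full measure in $K$, so now every nonempty relatively open subset of $K$ has positive measure.

Let $\mathcal P(K)$ be the set of $f\in L_1(0,1)$ with $f\ge0$, $\int f=1$, $f=0$ off $K$. Then:

$$\text{if } f_m\in\mathcal P(K)\text{ are supported in sets shrinking to }s\in K,\ \text{ then } Tf_m\to g(s)\text{ in }\tau . \tag{12}$$
Indeed $c_k(Tf_m)=\int f_m\,c_k(g)\to c_k(g(s))$ by (3) and continuity of $c_k\circ g$ on $K$, and $\|Tf_m\|_p\le M_0$; use (c).

**Why a single point is not enough.** By Lemma 8, (12) would improve to quasi-norm convergence, contradicting $\mathrm{dist}(g(s),X)\ge\delta$, if we knew $\limsup\|Tf_m\|_p\le\|g(s)\|_p$. But (2) gives the opposite inequality; nothing prevents the averages $Tf_m$ from having larger quasi-norm than $g(s)$. The way out is to start from a place where the quasi-norm cannot grow any further, and for this we must allow convex combinations.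

**Step 2: the supremum.** For a finitely supported probability $\mu=\sum_i\mu_i\delta_{s_i}$ on $K$ put $v_\mu=\sum_i\mu_ig(s_i)$, and let $\Lambda=\sup_\mu\|v_\mu\|_p^p$. By (12), and because neighborhoods in $K$ have positive measure, $v_\mu$ is a $\tau$-limit of elements $T(\sum_i\mu_if_{i,m})$ with $\sum_i\mu_if_{i,m}\in\mathcal P(K)$. So by (2), $\|v_\mu\|_p\le M_0$ and $\Lambda\le M_0^p<\infty$. Conversely,
$$\|Tf\|_p^p\le\Lambda\qquad(f\in\mathcal P(K)). \tag{13}$$
To see this, partition $K$ into finitely many measurable pieces $K_j$ of small diameter and choose $s_j\in K_j$. The element $\sum_j\big(\int_{K_j}f\big)g(s_j)$ has the form $v_\mu$. Its $k$-th coefficient differs from $c_k(Tf)=\int f\,c_k(g)$ by at most the oscillation of $c_k\circ g$ on the pieces, which tends to $0$ with the mesh by uniform continuity. By (c) these $v_\mu$ converge to $Tf$ in $\tau$, and (2) gives (13).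

**Lemma 9.** For each $\eta>0$ there are distinct $s_1,\dots,s_\nu\in K$, integers $n_i\ge1$ with $n=\sum_in_i$, weights $\mu_i=n_i/n$, and $\rho>0$ such that
$$\Big\|\sum_i\mu_iTf_i-v_\mu\Big\|_p<\eta\qquad\text{for all }f_i\in\mathcal P(K)\text{ supported in }(s_i-\rho,s_i+\rho).$$

*Proof.* Choose $\epsilon>0$ with $C_pM_0^{p(2-p)/2}\epsilon^{p/2}<\eta^p$ and $\mu$ with $\|v_\mu\|_p^p>\Lambda-\epsilon$. Merge equal points and drop zero weights. For fixed points, $\|v_\mu\|_p^p$ is continuous in the weights (two choices differ by at most $\sum_i|\mu_i-\mu_i'|^p\|g(s_i)\|_p^p$), so we may take the weights positive and rational with common denominator $n$. If no $\rho$ works, then for each $m$ there are $f_{i,m}\in\mathcal P(K)$ supported in $(s_i-\frac1m,s_i+\frac1m)$ such that $u_m=T(\sum_i\mu_if_{i,m})$ satisfies $\|u_m-v_\mu\|_p\ge\eta$. But $u_m\to v_\mu$ in $\tau$ by (12), and $\|u_m\|_p^p\le\Lambda\le M_0^p$ by (13). So Lemma 8 gives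
$$\limsup_m\|u_m-v_\mu\|_p^p\le C_pM_0^{p(2-p)/2}\big(\Lambda-\|v_\mu\|_p^p\big)^{p/2}\le C_pM_0^{p(2-p)/2}\epsilon^{p/2}<\eta^p,$$
a contradiction. $\square$

If for some $\eta<\delta$ the measure $\mu$ were a single point mass at $s_1$, we would be done: $Tf_1\in X$ and $\|Tf_1-g(s_1)\|_p<\eta<\delta$ is impossible. In general, Lemma 9 says only that $v_\mu$ is within $\eta$ of $X$. That alone is no contradiction, since a convex combination of points far from $X$ may lie in $X$ (the average of $h$ and $-h$ is $0$). Moreover $n$ is uncontrolled as $\eta\to0$. What Lemma 9 does give is that $\sum_i\mu_iTf_i$ barely moves when the $f_i$ move near $s_i$. We now show that, on the contrary, it must move by a definite amount, whatever $n$ is.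

## 6. Averages of $n$ independent samples near one point

Let $Q\subset K$ be relatively open and nonempty, so $|Q|>0$, and let $a\ge1$. Partition $Q$ into the cells $B=Q\cap I$ with $I$ half-open dyadic of length $2^{-a}$. For $t$ in a cell $B$ of positive measure put $x_a(t)=T(1_B/|B|)\in X$; null cells are ignored. If $t$ is uniformly distributed in $Q$, then $x_a(t)$ takes finitely many values and
$$E\,x_a(t)=\sum_B\frac{|B|}{|Q|}\,T\Big(\frac{1_B}{|B|}\Big)=x_Q:=T(1_Q/|Q|)\in X .$$

The random vector $x_a(t)$ has mean in $X$ and is itself in $X$, but it imitates $g(t)$, which is at distance at least $\delta$ from $X$. So the average of $n$ independent copies cannot concentrate at its mean: the fluctuations behave like Cauchy random variables, for which the average of $n$ independent copies is as spread out as a single one. The lemma states this with a constant independent of $n$, and for a square function, because squares of contributions from different points simply add.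

**Lemma 10.** There is $\kappa'>0$, depending only on $p,X,|\cdot|_X,A,\|T\|,\delta$, with the following property. Let $n\in\mathbb N$ and $s_0\in K$. For all sufficiently small $\rho'>0$, with $Q=K\cap(s_0-\rho',s_0+\rho')$, there is $a_0$ such that for all $a\ge a_0$: if $t_1,\dots,t_n,\tilde t_1,\dots,\tilde t_n$ are independent and uniform in $Q$ and $e_l=x_a(t_l)-x_a(\tilde t_l)$, then
$$E\int\min(1,S)\,dm\ge\kappa',\qquad S=n^{-2}\sum_{l\le n}|e_l|^2 ,$$
where $|e_l|=|e_l(w)|$ is the pointwise modulus on $\mathbf T^d$.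

*Proof.* **Step 1: the averages stay away from their mean.** Here $n$ is fixed, so the factor in (5) is harmless: by continuity of $g$ on $K$, for $\rho'$ small (depending on $n$ and $s_0$) and all $t_l\in Q$,
$$\Big\|\frac1n\sum_lg(t_l)-g(s_0)\Big\|_p^p\le n^{1-p}\sup_{t\in Q}\|g(t)-g(s_0)\|_p^p\le\frac{\delta^p}2 .$$
As $\mathrm{dist}(g(s_0),X)\ge\delta$, it follows that $\mathrm{dist}\big(\frac1n\sum_lg(t_l),X\big)\ge2^{-1/p}\delta$. Put $u_a=\frac1n\sum_lx_a(t_l)$ and $\tilde u_a=\frac1n\sum_lx_a(\tilde t_l)$. By (12), for a.e. $(t_l)$ we have $u_a\to\frac1n\sum_lg(t_l)$ in $\tau$ as $a\to\infty$. Applying (2) to $u_a-x_Q$, and using $x_Q\in X$, we get $\liminf_a\|u_a-x_Q\|_p\ge2^{-1/p}\delta$ for a.e. $(t_l)$. By Fatou's lemma there is $a_0$ with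
$$E\|u_a-x_Q\|_p\ge\delta_1:=2^{-1/p-1}\delta\qquad(a\ge a_0).$$

**Step 2: symmetrize, using the norm of $X$.** The purpose is to replace the mean $x_Q$ by an independent copy; this is where convexity of a norm is needed. Fix $a\ge a_0$. Since $x_Q=E\tilde u_a$ and $\tilde u_a$ is independent of $u_a$, the triangle inequality for $|\cdot|_X$ gives $E|u_a-\tilde u_a|_X\ge E|u_a-x_Q|_X\ge\delta_1/A$. As $|u_a-\tilde u_a|_X\le2\|T\|$ and $p-1<0$, $|u_a-\tilde u_a|_X^p\ge(2\|T\|)^{p-1}|u_a-\tilde u_a|_X$. With (4),
$$E\Big\|\frac1n\sum_le_l\Big\|_p^p=E\|u_a-\tilde u_a\|_p^p\ge\kappa:=A^{-p-1}(2\|T\|)^{p-1}\delta_1 . \tag{14}$$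

**Step 3: pass to the square function.** The $e_l$ are independent and symmetric, so inserting independent signs $\varepsilon_l$ does not change the left side of (14). By the left inequality in (6), $E\int S^{p/2}\,dm\ge\kappa$.

**Step 4: truncate.** The purpose is to show that this mass does not sit where $S$ is huge. For every realization and all signs, $y_\varepsilon=\frac1n\sum_l\varepsilon_le_l\in X$ has $|y_\varepsilon|_X\le2\|T\|$, because $|e_l|_X\le2\|T\|$. By the right inequality in (6), for measurable $F\subset\mathbf T^d$,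
$$\int_FS^{p/2}\,dm\le K_pE_\varepsilon\int_F|y_\varepsilon(w)|^p\,dm .$$
For $F=\mathbf T^d$ this yields $\int S^{p/2}dm\le K_p(2\|T\|A)^p$. Lemma 5 with $\theta=\kappa/(2K_p(2\|T\|)^p)$, applied to $y_\varepsilon/(2\|T\|)$, yields $\beta>0$, depending only on $\kappa,p,X,|\cdot|_X,\|T\|$, such that $\int_FS^{p/2}dm\le\kappa/2$ whenever $m(F)<\beta$. Choose $R\ge1$ with $R^{-p/2}K_p(2\|T\|A)^p<\beta$. By Chebyshev $m(S>R)<\beta$, so removing $\{S>R\}$ costs at most $\kappa/2$, and $E\int\min(R,S)^{p/2}dm\ge\kappa/2$. Since $p/2<1$, Jensen gives $E\int\min(R,S)\,dm\ge(\kappa/2)^{2/p}$. Finally $\min(R,S)\le R\min(1,S)$, so the lemma holds with $\kappa'=R^{-1}(\kappa/2)^{2/p}$. Neither $\kappa$ nor $R$ depends on $n,s_0,Q,a$. $\square$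

## 7. Comparison by concavity of $\min(1,\cdot)$

Let $\eta>0$ and take $s_i,n_i,n,\mu_i,\rho$ from Lemma 9. Apply Lemma 10 with this $n$ at each $s_0=s_i$. This gives $\rho_i\le\rho$, $Q_i=K\cap(s_i-\rho_i,s_i+\rho_i)$, and, since there are finitely many $i$, one $a$ that serves all of them. Let $t_{i,l},\tilde t_{i,l}$ ($i\le\nu$, $l\le n$) be independent, uniform in $Q_i$, and let $e_{i,l}=x_a(t_{i,l})-x_a(\tilde t_{i,l})$, with $x_a$ formed in $Q_i$. Put
$$b_i(w)=E\min\big(1,n^{-2}|e_{i,1}(w)|^2\big),\qquad S_*=n^{-2}\sum_i\sum_{l\le n_i}|e_{i,l}|^2 .$$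

There is a mismatch to overcome. Lemma 10 speaks about $n$ samples at the *same* point $s_i$, while $S_*$ contains only $n_i=\mu_in$ samples there, with the same normalization $n^{-2}$. At a point with $n_i=1$ the contribution may be tiny. We must show that the fractions $\mu_i$ of the full effects add up to a full effect.

**Step 1: lower bound for $S_*$.** Since $\min(1,\sum_l y_l)\le\sum_l\min(1,y_l)$ for $y_l\ge0$, we have $E\min\big(1,n^{-2}\sum_{l\le n}|e_{i,l}(w)|^2\big)\le\min(1,nb_i(w))$. So Lemma 10 gives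
$$\int\min(1,nb_i)\,dm\ge\kappa'\qquad\text{for each }i .$$
Fix $w$. The variables $Z_{i,l}=\min(1,n^{-2}|e_{i,l}(w)|^2)\in[0,1]$ are independent. Put $\Sigma=\sum_i\sum_{l\le n_i}Z_{i,l}\le S_*(w)$ and $h=E\Sigma=\sum_in_ib_i(w)$. We use $\min(1,x)\ge1-e^{-x}$ for $x\ge0$, and $e^{-z}\le1-(1-e^{-1})z$ on $[0,1]$ (convexity), so that $Ee^{-Z}\le1-(1-e^{-1})EZ\le e^{-(1-1/e)EZ}$ for a random variable $Z$ with values in $[0,1]$. Hence
$$E\min(1,\Sigma)\ge1-\prod_{i}\prod_{l\le n_i}Ee^{-Z_{i,l}}\ge1-e^{-(1-1/e)h}\ge c_0\min(1,h),\qquad c_0=1-e^{-(1-1/e)} .$$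
The last inequality holds because $1-e^{-(1-1/e)h}$ is increasing and concave in $h$, vanishes at $h=0$, and equals $c_0$ at $h=1$. Now $h=\sum_i\mu_i\,(nb_i(w))$ is a convex combination, so by concavity of $\min(1,\cdot)$
$$\min(1,h)\ge\sum_i\mu_i\min(1,nb_i(w)).$$
Integrating over $w$,
$$E\int\min(1,S_*)\,dm\ge c_0\sum_i\mu_i\int\min(1,nb_i)\,dm\ge c_0\kappa' . \tag{15}$$

**Step 2: upper bound for $S_*$.** Here Lemma 9 enters. For every realization and all signs $\varepsilon_{i,l}$,
$$\frac1n\sum_i\sum_{l\le n_i}\varepsilon_{i,l}e_{i,l}=\sum_i\mu_i\,(Tf_i-T\tilde f_i),$$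
where $f_i$ is the average over $l\le n_i$ of the normalized indicators of the cells of $Q_i$ containing $t_{i,l}$ (if $\varepsilon_{i,l}=1$) or $\tilde t_{i,l}$ (if $\varepsilon_{i,l}=-1$), and $\tilde f_i$ uses the other choices. Both $f_i$ and $\tilde f_i$ lie in $\mathcal P(K)$ and are supported in $Q_i\subset(s_i-\rho,s_i+\rho)$. Comparing $\sum_i\mu_iTf_i$ and $\sum_i\mu_iT\tilde f_i$ with $v_\mu$ by Lemma 9, we see that the $p$-th power of the quasi-norm of this element is at most $2\eta^p$. Averaging over the signs and using the right inequality in (6), $\int S_*^{p/2}dm\le2K_p\eta^p$. Since $\min(1,S_*)\le S_*^{p/2}$,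
$$E\int\min(1,S_*)\,dm\le2K_p\eta^p . \tag{16}$$

**Step 3: contradiction.** By (15) and (16), $c_0\kappa'\le2K_p\eta^p$ for every $\eta>0$, while $\kappa'>0$ does not depend on $\eta$. This is impossible. So $g(s)\in X$ for a.e. $s$, and by Lemma 3 $T$ is represented by $g$. This proves Theorem A, and the positive part of Theorem B for $0<p<1$ and every $d\ge1$. For $1\le p<\infty$ it is Proposition 2. $\blacksquare$

## 8. The disc algebra, and $L_1$ inside $L_p$

Two claims of Theorem B remain, both negative.

**Failure for $p=\infty$, $d=1$.** The disc algebra is a closed subspace of $H_\infty$; we show that it fails the RNP. Choose distinct $\zeta_j\in\mathbf T\setminus\{1\}$, $j\ge1$, with $\zeta_j\to1$, and pairwise disjoint open arcs $J_j\ni\zeta_j$. Let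
$$f_j(z)=\Big(\frac{1+\bar\zeta_jz}2\Big)^{N_j}.$$
As $|1+\omega|<2$ for $\omega\in\mathbf T\setminus\{1\}$, we can take $N_j$ so large that $|f_j|\le2^{-j-3}$ on $\mathbf T\setminus J_j$. Then $f_j(\zeta_j)=1$. Since a point of $\mathbf T$ lies in at most one $J_j$, we have $\sum_j|f_j|\le2$ on $\mathbf T$, and $\sum_{j\neq k}|f_j(\zeta_k)|\le\frac14$.

Let $r_j$ be the Rademacher functions. For $f\in L_1$ we have $\int fr_j\to0$: for $f\in L_2$ this is Bessel's inequality, and the general case follows by density, since $|\int fr_j|\le\|f\|_1$. So $Tf=\sum_j\big(\int fr_j\big)f_j$ converges uniformly on $\mathbf T$ (the tail from index $J$ on is at most $2\sup_{j\ge J}|\int fr_j|$), and $T$ is bounded from $L_1$ into the disc algebra.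

Suppose $T$ is represented by $g$. Evaluation at $\zeta_k$ gives $g(s)(\zeta_k)=\sum_jr_j(s)f_j(\zeta_k)$ for a.e. $s$ and all $k$, and this is within $\frac14$ of $r_k(s)$. For distinct non-dyadic $s,s'$ some $k$ has $r_k(s)=-r_k(s')$. Hence $\|g(s)-g(s')\|\ge2-\frac24=\frac32$ for distinct $s,s'$ outside one null set. A ball $D$ of radius $\frac12$ has diameter at most $1$, so outside that null set $\{s:g(s)\in D\}$ has at most one point, and it is null. But almost all values of $g$ lie in a separable set, which is covered by countably many such balls. This is a contradiction.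

**Failure for $L_p$, $0<p<1$.** It is classical that $L_1$ embeds isomorphically in $L_p$, by means of $1$-stable random measures. Here is the construction. Let $\mathbb C$ carry the probability density $\frac1{2\pi}(1+|x|^2)^{-3/2}$ and let $\mathcal C$ have this law. Its characteristic function is $E\,e^{i\,\mathrm{Re}(\bar\xi\mathcal C)}=e^{-|\xi|}$, and $P(|\mathcal C|>t)=(1+t^2)^{-1/2}$, so $E|\mathcal C|^p<\infty$ for $p<1$. The law of the sum of independent copies of $\alpha\mathcal C$ and $\beta\mathcal C$, $\alpha,\beta>0$, is that of $(\alpha+\beta)\mathcal C$. So Kolmogorov's extension theorem provides a finitely additive random measure $M$ on the dyadic intervals of $(0,1)$, independent on disjoint intervals, with $M(I)$ distributed as $|I|\,\mathcal C$. For a dyadic step function $f=\sum_ic_i1_{I_i}$ with disjoint $I_i$ put $\mathcal Jf=\sum_ic_iM(I_i)$. Then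
$$E\,e^{i\,\mathrm{Re}(\bar\xi\,\mathcal Jf)}=\prod_ie^{-|c_i||\xi||I_i|}=e^{-|\xi|\,\|f\|_1},$$
so $\mathcal Jf$ is distributed as $\|f\|_1\,\mathcal C$ and $E|\mathcal Jf|^p=\|f\|_1^p\,E|\mathcal C|^p$. Hence $\mathcal J$ extends to an isomorphism of $L_1(0,1)$ onto a closed subspace of $L_p$ of the underlying probability space. That space can be taken to be a standard nonatomic one, so this $L_p$ is identified with $L_p(\mathbf T)$. The image is a closed locally convex subspace isomorphic to $L_1$, and $L_1$ fails the RNP by the example in Section 1. This completes the proof of Theorem B. $\blacksquare$
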